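# Zeros on one ray and 1-points on two rays: which angles occur

## 1. All acute angles as a first guess

All rays start at the origin, and $\angle(L,L')\in(0,\pi]$ is the angle between two rays $L,L'$. A **1-point** of an entire function $f$ is a solution of $f(z)=1$. We ask how zeros and 1-points can be arranged if the zeros lie on one ray and the 1-points on two others. The starting point is a known result.

**Theorem 1 (known).** Suppose that the zeros of a transcendental entire function $f$ belong to a ray $L_0$, and the 1-points of $f$ belong to the union of two rays $L_{-1}$ and $L_1$, both distinct from $L_0$. Suppose also that $f$ has infinitely many zeros and infinitely many 1-points. Then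
$$\angle(L_0,L_1)=\angle(L_0,L_{-1})<\pi/2 .$$

**Definition.** An angle $\alpha$ *occurs* if there exist rays $L_0,L_1,L_{-1}$ with $L_{\pm1}\ne L_0$ and $\angle(L_0,L_1)=\angle(L_0,L_{-1})=\alpha$, and a transcendental entire function $f$ with infinitely many zeros, all on $L_0$, and infinitely many 1-points, all on $L_{-1}\cup L_1$.

The problem is taken from "Meromorphic Functions With A-Points In Disjoint Sets" (https://www.math.purdue.edu/~eremenko/dvi/radial-slides.pdf). It is known that every $\alpha\le\pi/3$ occurs and that $\alpha=2\pi/5$ occurs; we take these two facts as given. The problem is whether any other angle in $(\pi/3,\pi/2)$ occurs.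

Theorem 1 names one restriction, $\alpha<\pi/2$. So the first guess is: *every angle in $(0,\pi/2)$ occurs.* Let us test it.

**A quadratic.** Drop "transcendental" and "infinitely many" and take $f(z)=z(2\cos\alpha-z)$. Then $f(z)=1$ means $z^2-2z\cos\alpha+1=0$, so the 1-points are $e^{\pm i\alpha}$. The zeros are $0$ and $2\cos\alpha$, which lie on the positive ray if $0<\alpha<\pi/2$; if $\alpha>\pi/2$, the second zero is on the wrong side. In this toy case every acute angle works.

**The two ends.** The function $\cos\sqrt z$ has zeros $((n+\frac12)\pi)^2$ and 1-points $(2n\pi)^2$, $n\ge0$: everything is on the positive ray, which is the degenerate case $\alpha=0$; the order of growth is $\frac12$. The function $e^{-z}$ has the 1-points $2\pi i n$, on the rays that make the angle $\pi/2$ with the positive ray, but no zeros: this is a degenerate case $\alpha=\pi/2$, of order $1$. One might hope to interpolate between the two.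

**A count at $\alpha=3\pi/7$.** This test is heuristic for now; Sections 3, 5 and 6 make it rigorous. Put $L_0$ on the positive axis and suppose that $f$ is real on the real axis, $f(0)\neq1$, and $\log|f(re^{i\varphi})|\approx r^\rho\cos\rho(\pi-|\varphi|)$, where $\rho=\pi/(2(\pi-\alpha))=7/8$ is chosen so that the right side vanishes on the rays $|\varphi|=\alpha$. Then $\log|f-1|$ should be about $r^\rho\cos\rho(\pi-|\varphi|)$ for $|\varphi|>\alpha$ and about $0$ for $|\varphi|<\alpha$. The jump of its normal derivative across $\varphi=\alpha$ is $\rho r^{\rho-1}$. Since each zero carries $2\pi$ units of Laplacian, about $r^\rho/(2\pi)$ of the 1-points on this ray have modulus $\le r$. Let $b_n$ be these moduli and $h(z)=\prod(1-z/b_n)$. Then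
$$\log h(-r)\approx\int_0^\infty\frac{r}{t(t+r)}\,\frac{t^\rho}{2\pi}\,dt=\frac{r^\rho}{2\pi}\cdot\frac{\pi}{\sin\pi\rho}=\frac{r^\rho}{2\sin\pi\rho}\approx1.307\,r^{\rho}.$$
With $\omega=e^{i\alpha}$, we have $f(\omega b_n)=f(\omega^{-1}b_n)=1$ by the symmetry of $f$. So $P(z)=f(\omega z)f(\omega^{-1}z)-1$ vanishes at all $b_n$. But
$$\log|P(-r)|\approx 2r^\rho\cos\rho\alpha=2\cos(3\pi/8)\,r^\rho\approx0.765\,r^\rho .$$
So $P$ has all the zeros of $h$ and yet is much smaller. The guess fails at $3\pi/7$. The same count, $2\cos\rho\alpha$ against $1/(2\sin\pi\rho)$, balances at $\alpha=2\pi/5$, and one would now guess $(0,2\pi/5]$. That is still too large.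

**Answer.** No angle $\alpha\in(\pi/3,\pi/2)\setminus\{2\pi/5\}$ occurs. Together with the known facts, the set of angles that occur is exactly $(0,\pi/3]\cup\{2\pi/5\}$.

**Theorem A.** If $\alpha\in(\pi/3,\pi/2)$ occurs, then $\alpha=2\pi/5$.

**Theorem B (supplement, not needed for the answer).** Let $\alpha=2\pi/5$, let $f$ be as in the definition of "occurs", rotated so that $L_0$ is the positive ray, and let $\omega=e^{2\pi i/5}$. Then $f(\omega z)f(\omega^{-1}z)=1-f(z)$ and $f(0)=-(1+\sqrt5)/2$, and $f$ is unique up to $f(z)\mapsto f(tz)$, $t>0$.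

## 2. The numbers attached to $\alpha$, and facts on subharmonic functions

**Normalization.** Let $0<\alpha<\pi/2$ and let $f$ be as in the definition. If $L_1=L_{-1}$, replace $L_{-1}$ by the reflection of $L_1$ in $L_0$; the hypotheses still hold. After a rotation, $L_0=\{\arg z=0\}$ and $L_{\pm1}=\{\arg z=\pm\alpha\}$. Rays contain the origin. Put
$$\omega=e^{i\alpha},\quad \beta=\pi-\alpha,\quad \rho=\frac{\pi}{2\beta}\in(\tfrac12,1),\quad \delta=\rho\alpha=\frac{\pi\alpha}{2(\pi-\alpha)},\quad C=\cos\delta,\quad a=\frac1{2C}.$$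
Two relations are used all the time: $\rho\beta=\pi/2$, and $\pi\rho=\rho\beta+\rho\alpha=\pi/2+\delta$, so $\sin\pi\rho=C$. The number $\delta\in(0,\pi/2)$ increases with $\alpha$. For $\alpha=\pi/3$ we get $\rho=\frac34$, $\delta=\frac\pi4$, $C=\frac{\sqrt2}2$; for $\alpha=2\pi/5$ we get $\rho=\frac56$, $\delta=\frac\pi3$, $C=\frac12$, $a=1$. Hence
$$\alpha>\pi/3\iff\delta>\pi/4\iff 2C^2<1,\qquad \alpha>2\pi/5\iff\delta>\pi/3\iff 4C^2<1 .$$

Let $z=re^{i\varphi}$, $S_0=\{|\arg z|<\alpha\}$, $D=\{\alpha<\arg z<2\pi-\alpha\}$, $\Omega=\mathbb C\setminus L_0$. Let $(-z)^\rho$ be the branch on $\Omega$ that is positive on the negative axis. Then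
$$\operatorname{Re}(-z)^\rho=r^\rho\cos\rho(\pi-|\varphi|),\qquad|\varphi|\le\pi,$$
and we use this formula also on $L_0$; it defines a continuous function on $\mathbb C$. It is positive in $D$, zero on $L_{\pm1}$, and negative in $S_0\setminus\{0\}$, where $\rho(\pi-|\varphi|)$ lies in $(\frac\pi2,\frac\pi2+\delta]$.

The Riesz measure of a subharmonic $u$ is $\frac1{2\pi}\Delta u$; for $\log|F|$ with $F$ entire it counts the zeros of $F$. If $u$ is smooth up to a ray from both sides and continuous across it, the measure has on the ray the density $\frac1{2\pi r}$ times the jump of $\partial_\varphi u$.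

**(T1) Compactness** (Hörmander, *The Analysis of Linear Partial Differential Operators I*, Thm 4.1.9). Let $u_k$ be subharmonic in $\mathbb C$ and locally uniformly bounded above. Either $u_k\to-\infty$ locally uniformly, or a subsequence converges in $L^1_{loc}$ to a subharmonic $u$. In the latter case $\limsup\sup_Eu_k\le\sup_Eu$ for compact $E$, and the Riesz measures converge weakly. Passing to further subsequences, we also assume convergence a.e.

*Example.* $\frac1k\log|z^k-1|\to\log^+|z|$; the $k$ zeros, each of mass $1/k$, become the uniform measure on the unit circle.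

**(T2)** A subharmonic function is at each point the limit of its means over shrinking discs. So if $t$ is subharmonic, $b$ is continuous and $t\le b$ a.e. on an open set, then $t\le b$ everywhere there. Subharmonic functions that agree a.e. agree everywhere.

**(T3) Subtracting 1.** Let $B_k\to\infty$ and $\log|X_k|/B_k\to\xi$ a.e. From $\log|X_k-1|\le\log^+|X_k|+\log2$ we get $\limsup\log|X_k-1|/B_k\le\xi^+$ a.e. On $\{\xi>0\}$ we have $|X_k|\to\infty$, so $\log|X_k-1|/B_k\to\xi$ a.e. there. On $\{\xi<0\}$ we have $X_k\to0$, so $\log|X_k-1|/B_k\to0$ a.e. there. (In the example, $X_k=z^k$, $B_k=k$, $\xi=\log|z|$.)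

**(T4) Phragmén–Lindelöf.** Let $t$ be subharmonic in $\mathbb C$, $t\le0$ on the boundary of a sector of opening $\gamma$, and $t\le c(1+r^\tau)$ in the sector with $\tau<\pi/\gamma$. Then $t\le0$ in the sector.

**(T5)** A positive harmonic function in the sector $\{|\varphi|<\gamma\}$ that tends to $0$ at all boundary points other than $0$ and is bounded near $0$ equals $c\,r^q\cos q\varphi$ with $q=\pi/(2\gamma)$, $c>0$. Indeed, $w=z^q$ maps the sector to $\operatorname{Re}w>0$; by the Herglotz representation the function is $c\operatorname{Re}w+c_1\operatorname{Re}(1/w)$, because its boundary measure is concentrated at $0$; boundedness at $0$ gives $c_1=0$.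

We write $M(r,f)=\max_{|z|=r}|f|$ and $B(r)=\log M(r,f)$.

## 3. The order of $f$ is $\pi/(2(\pi-\alpha))$

This section works for every $\alpha\in(0,\pi/2)$.

**Step 1: $f$ has finite order.** This step bounds $f$ in the sectors by Schottky's theorem, and then carries the bound across the rays.

In each of the three open sectors cut out by $L_0,L_1,L_{-1}$, $f$ omits $0$ and $1$. Schottky's theorem (Hayman, Hempel) says: if $F$ is holomorphic in the unit disc and omits $0,1$, then
$$\log^+|F(z)|\le(K_0+\log^+|F(0)|)\frac{1+|z|}{1-|z|}$$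
with an absolute constant $K_0$. The fraction is $e^{d(0,z)}$, where $d$ is the hyperbolic distance of curvature $-1$. By conformal invariance, in a simply connected hyperbolic domain $\log^+|F(\zeta)|\le(K_0+\log^+|F(\zeta_0)|)e^{d(\zeta,\zeta_0)}$.

Apply this to $F(\zeta)=f(e^\zeta)$. A sector of opening $\gamma$ becomes, after a translation, the strip $0<y<\gamma$, whose hyperbolic density is $\frac{\pi/\gamma}{\sin(\pi y/\gamma)}$. Fix $\zeta_0=x_0+i\gamma/2$. Going along the midline and then vertically,
$$d\le\frac\pi\gamma|x-x_0|+\log\cot\frac{\pi\min(y,\gamma-y)}{2\gamma}\le\frac\pi\gamma|x-x_0|+\log\frac{\gamma}{\min(y,\gamma-y)},$$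
because $\cot\tau\le1/\tau$ on $(0,\pi/2)$. So for some constants $C_1,\kappa_0$ and $x=\operatorname{Re}\zeta\ge0$,
$$\log^+|f(e^\zeta)|\le\frac{C_1e^{\kappa_0x}}{\operatorname{dist}(\operatorname{Im}\zeta,\{\text{arguments of the rays}\})}.$$

Away from the lines that correspond to the rays this is the desired bound. Let $\ell=\{\operatorname{Im}\zeta=\theta_j\}$ be such a line. Take an open square $Q$ of fixed small size, centered on $\ell$, with one diagonal on $\ell$. Each side of $Q$ has exactly one endpoint $p\in\ell$, and at distance $s$ from $p$ along the side the distance to $\ell$ is $s/\sqrt2$. So on the side $\log^+|f(e^\zeta)|=O(e^{\kappa_0x}/s)$, where $x$ is the real part of the center of $Q$. The singularity $1/s$ is compensated by harmonic measure. The square lies in the quadrant with vertex $p$ bounded by the rays that extend the two sides at $p$, so on these two sides the harmonic measure of $Q$ is at most that of the quadrant. The map $w\mapsto w^2$ takes the quadrant (with vertex moved to $0$) to a half-plane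 and the boundary element $ds$ to one of length $2s\,ds$; the points of $\frac12Q$ go to a compact set in the open half-plane, where the Poisson kernel is bounded. So the harmonic measure seen from points of $\frac12Q$ has density at most $\mathrm{const}\cdot s$. Since $\log^+|f(e^\zeta)|$ is continuous and subharmonic, on $\frac12Q$ it is at most its Poisson integral over $\partial Q$, which is $O(e^{\kappa_0x})\int s\cdot s^{-1}ds=O(e^{\kappa_0x})$. As the center moves along $\ell$, the squares $\frac12Q$ cover a strip around $\ell$. Hence $\log^+|f(z)|=O(|z|^{\kappa_0})$ as $z\to\infty$.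

**Step 2: the order $\lambda$ of $f$ is at least $\frac12$.** This step excludes slow growth; later we only use $\lambda>0$.

Recall the $\cos\pi\rho$ theorem: if $\lambda<\frac12$, there are $c>0$ and $R_k\to\infty$ such that $m_k=\min_{|z|=R_k}|f|$ satisfies $\log m_k\ge c\log M(R_k,f)$. Suppose $\lambda<\frac12$. As $f$ is transcendental, $m_k$ eventually exceeds any given power of $R_k$. Choose $j\ge1$ with $\cos j\alpha<0$: the first multiple of $\alpha$ that exceeds $\pi/2$ is at most $\pi/2+\alpha<\pi$, so it serves. Let $\zeta$ run over the zeros and $w$ over the 1-points of $f$, with multiplicity. We have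
$$\frac{f'}f-\frac{f'}{f-1}=-\frac{f'}{f(f-1)}=-\Big(\log\Big(1-\frac1f\Big)\Big)',$$
and for large $k$ the principal branch $\operatorname{Log}(1-1/f)$ is single-valued on $|z|=R_k$, since $|1/f|\le\frac12$ there. The argument principle and integration by parts give
$$\sum_{|\zeta|<R_k}\zeta^j-\sum_{|w|<R_k}w^j=\frac1{2\pi i}\oint_{|z|=R_k}jz^{j-1}\operatorname{Log}\Big(1-\frac1f\Big)dz=O(R_k^j/m_k)\to0.$$
But $\sum\zeta^j$ is bounded below by a positive constant for large $k$, since all $\zeta\ge0$ and some $\zeta>0$, while $\operatorname{Re}\sum w^j=\cos j\alpha\sum|w|^j\le0$. This is a contradiction.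

**Step 3: a sequence of scales.** We want radii $r_k\to\infty$ at which $B$ looks, from both sides, no worse than a power. (For $B(r)=r^\lambda$ any radii do.)

Let $B(r)>0$ for $r\ge r_0$, and let $0<s<\lambda<K$. Then $\limsup B(r)r^{-s}=\infty$ and $B(r)r^{-K}\to0$. By the first fact there are arbitrarily large $R$ with $B(R)R^{-s}=\max_{[r_0,R]}B(r)r^{-s}$. By the second, $B(r)r^{-K}$ has a maximum on $[R,\infty)$, at some $r^*\ge R$. Then for $r\ge R$ we have $B(r)\le(r/r^*)^KB(r^*)$, and for $r_0\le r\le R$
$$B(r)\le\Big(\frac rR\Big)^sB(R)\le\Big(\frac rR\Big)^s\Big(\frac R{r^*}\Big)^KB(r^*)\le\Big(\frac r{r^*}\Big)^sB(r^*),$$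
because $R\le r^*$ and $s<K$. So we get $r_k\to\infty$ such that, with $B_k=B(r_k)$,
$$B(tr_k)\le B_k\max(t^s,t^K),\qquad t\ge r_0/r_k.\tag{1}$$
Taking $t=r_0/r_k$ gives $B_k\ge\mathrm{const}\cdot r_k^s$ with a positive constant. In particular $\log r_k=o(B_k)$.

**Step 4: the limit functions.** Here we find what $\log|f|$ and $\log|f-1|$ look like at the scales $r_k$. Let
$$u_k(z)=\frac{\log|f(r_kz)|}{B_k},\qquad v_k(z)=\frac{\log|f(r_kz)-1|}{B_k}.$$
By (1) both are locally uniformly bounded above (for $|z|<r_0/r_k$ the bound is $o(1)$). They do not tend to $-\infty$ locally uniformly, since $\sup_{|z|\le1}u_k=1$ and $\sup_{|z|\le1}v_k\ge1-o(1)$. By (T1) we pass to limits $u,v$ along a common subsequence. By (T1) and (T2),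
$$u,v\le\max(|z|^s,|z|^K),\qquad\sup_{|z|\le1}u\ge1,\qquad\sup_{|z|\le1}v\ge1.$$
Apply (T3) to $X_k=f(r_kz)$, and then to $X_k=1-f(r_kz)$, where the roles of $u$ and $v$ are exchanged. With (T2) we obtain:

* $u^+=v^+$, and $u=v$ a.e. where $u>0$ or $v>0$;
* $v=0$ a.e. on $\{u<0\}$, and $u=0$ a.e. on $\{v<0\}$;
* $u$ is harmonic in $\Omega$, and $v$ is harmonic in $S_0$ and in $D$ (the Riesz measures of $u_k$ live on $L_0$, those of $v_k$ on $L_1\cup L_{-1}$).

If $v<0$ somewhere in $S_0\cup D$, then $v<0$ on an open set, so $u=0$ on a nonempty open subset of $\Omega$. As $\Omega$ is connected, $u\equiv0$ in $\Omega$, hence in $\mathbb C$ by (T2), against $\sup_{|z|\le1}u\ge1$. So $v\ge0$ in $S_0\cup D$, and in $\mathbb C$ by (T2); by the minimum principle, in each of $S_0,D$ either $v>0$ or $v\equiv0$.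

*Suppose $v>0$ in $S_0$.* Then $u=v$ in $S_0$, so $u$ is harmonic in $S_0$ as well as in $\Omega$, that is, in $\mathbb C\setminus\{0\}$.

If $v>0$ in $D$, then $u=v$ a.e., hence everywhere, and $v$ is harmonic in $\mathbb C\setminus\{0\}$. Since $0\le v\le|z|^s$ near $0$, the singularity is removable, $v$ is harmonic in $\mathbb C$ and $v(0)=0$. As $v\ge0$, we get $v\equiv0$, a contradiction.

If $v\equiv0$ in $D$, then $u\le0$ in $D$ and $u>0$ in $S_0$, so $u=0$ on $L_{\pm1}\setminus\{0\}$ by continuity. By (T5), $u=c\,r^q\cos q\varphi$ in $S_0$ with $q=\pi/(2\alpha)$, $c>0$. By real-analytic continuation this formula holds for $-\alpha<\varphi<2\pi-\alpha$. At $\varphi=3\alpha$ we have $q\varphi=3\pi/2$, so $u>0$ for $\varphi$ slightly above $3\alpha$. But $\alpha<3\alpha<2\pi-\alpha$ because $\alpha<\pi/2$. So $u>0$ somewhere in $D$, a contradiction.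

*Hence $v\equiv0$ in $S_0$.* Then $v>0$ in $D$, since otherwise $u^+=v^+=0$ a.e., against $\sup u\ge1$. So $u=v>0$ in $D$, $u\le0$ in $S_0$, and $u=0$ on $L_{\pm1}\setminus\{0\}$ by continuity. Near $0$ we have $0<u\le|z|^s$ in $D$. By (T5), applied to the sector $D$ of half-opening $\beta$, $u=c\operatorname{Re}(-z)^\rho$ in $D$, hence in $\Omega$ by continuation, and in $\mathbb C$ by means over discs, since the right side is continuous. The largest value of $u$ on $|z|\le1$ is $u(-1)=c$. From $\sup_{|z|\le1}u\ge1$ and $u(-1)\le1$ we get $c=1$. Thus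
$$u=\operatorname{Re}(-z)^\rho\ \text{ in }\mathbb C,\qquad v=\operatorname{Re}(-z)^\rho\ \text{ in }D,\quad v=0\ \text{ in }S_0.\tag{2}$$
Finally $t^\rho=u(-t)\le\max(t^s,t^K)$ for all $t>0$; letting $t\to0$ and $t\to\infty$ gives $s\le\rho\le K$. Since $s<\lambda<K$ were arbitrary, $\lambda=\rho<1$.

From now on we fix $0<s<\rho<K<1$ and the corresponding $r_k$ (a subsequence), so that (1) and (2) hold. Note that $\operatorname{Re}(-z)^\rho$, being the limit $u$, is subharmonic in $\mathbb C$.

## 4. The pair of limits exists for every acute angle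

A sensible first attack is to squeeze a contradiction from $u$ and $v$ alone. It stops here. For every $\alpha\in(0,\pi/2)$ the pair $u=\operatorname{Re}(-z)^\rho$, $v=u^+$ has all the properties used in Step 4: $u$ is harmonic off $L_0$, $v$ is harmonic off $L_{\pm1}$, $u^+=v^+$, and $v=0$ where $u<0$. So these limits cannot tell $\pi/4$ from $3\pi/7$. In passing to the limit we lost the fact that there are *actual points* where $f$ equals exactly $1$, and that a rotation by $\omega$ or $\omega^{-1}$ moves these points onto the positive ray. The way forward is to form entire functions from rotated copies of $f$ whose zeros are forced, and to compare their growth with the number of those zeros. For this we need the growth of the products over the 1-points.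

## 5. The products over the 1-points of each ray

Since $f$ has order $\rho<1$, Hadamard's theorem writes $f$ and $1-f$ as products of genus $0$. Let $\omega b_n$ and $\omega^{-1}b_n'$ ($b_n,b_n'>0$) be the 1-points other than $0$ on $L_1$ and $L_{-1}$, with multiplicity, and put $h_1=\prod(1-z/b_n)$, $h_2=\prod(1-z/b_n')$. Then
$$1-f(z)=c'z^q\,h_1(\omega^{-1}z)\,h_2(\omega z),\qquad c'\ne0,\ q\ge0.\tag{3}$$
Both products are infinite: if $L_1$, say, carried only finitely many 1-points, the Riesz measures of $v_k$ would vanish near any given point of $L_1\setminus\{0\}$ for large $k$, while by (2) the limit $v$ has positive mass there.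

For the quadratic of Section 1: $1-f=1-2z\cos\alpha+z^2=(1-\omega z)(1-\omega^{-1}z)$, so $c'=1$, $q=0$, $h_1=h_2=1-z$.

**Lemma 1.** For $h\in\{h_1,h_2\}$, after passing to a subsequence, $\log|h(r_kz)|/B_k\to\eta:=a\operatorname{Re}(-z)^\rho$ in $L^1_{loc}$.

*Proof.* First we bound from above, so that (T1) applies. Let $n_h$ be the counting function of the zeros of $h$. Jensen's formula for $1-f$ gives $n_h(x)\le\int_x^{ex}n_h(t)\frac{dt}t\le B(ex)+O(\log x)\le2B(ex)$ for $x\ge x_1$, where we take $ex_1\ge r_0$. As $h(0)=1$, there is $x_2>0$ with $n_h=0$ on $[0,x_2)$, so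
$$n_h(x)\le2B(ex)\mathbf 1_{x\ge x_1}+C_2\mathbf 1_{x\ge x_2}.$$
The zeros of $h$ are positive, so $|h(z)|\le h(-|z|)$, and $\log h(-r)=\int_0^\infty\frac r{t(t+r)}n_h(t)\,dt$. Rescaling and using (1),
$$\frac{\log|h(r_kz)|}{B_k}\le\int_0^\infty\frac{|z|}{t(t+|z|)}\frac{n_h(tr_k)}{B_k}dt\le C_3(|z|^s+|z|^K)+\frac{C_2}{B_k}\log\Big(1+\frac{r_k|z|}{x_2}\Big),$$
where the integrals converge because $0<s<K<1$. The last term tends to $0$ locally uniformly. Since $\log|h(0)|=0$, the sequence does not tend to $-\infty$ locally uniformly.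

Let $\tilde\eta$ be a limit of a subsequence. Then $\tilde\eta\le C_3(|z|^s+|z|^K)$. Also $\int_{|z|<\epsilon}\tilde\eta\,dA\ge0$, because the corresponding integrals for $\log|h(r_kz)|/B_k$ are at least $\pi\epsilon^2\log|h(0)|/B_k=0$.

Next we identify the Riesz measure of $\tilde\eta$. It lives on $[0,\infty)$. It has no atom at $0$: for small $\epsilon$ the mass of $\{|z|<\epsilon\}$ is at most $\liminf n_h(\epsilon r_k)/B_k\le2(e\epsilon)^s$. Off $0$ it is the rotation of the Riesz measure of $v$ on $L_1$ (resp. $L_{-1}$), by (3). By (2), $\partial_\varphi v$ jumps across $\varphi=\alpha$ from $0$ to $\rho r^\rho\sin\rho(\pi-\alpha)=\rho r^\rho\sin\rho\beta=\rho r^\rho$, so the density is $\frac\rho{2\pi}r^{\rho-1}$; the computation for $L_{-1}$ is the same. On the other hand $\partial_\varphi(a\operatorname{Re}(-z)^\rho)$ jumps across $\varphi=0$ by $2a\rho r^\rho\sin\pi\rho$, so the Riesz measure of $\eta$ on $L_0$ has density $\frac1{2\pi}2a\rho\,C\,r^{\rho-1}=\frac\rho{2\pi}r^{\rho-1}$, since $2aC=1$. It has no atom at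 $0$, since $\eta$ is bounded near $0$.

So $\tilde\eta-\eta$ is harmonic in $\mathbb C$. It is bounded above by $O(1+|z|^K)$ with $K<1$, hence it is constant. As $z\to0$, the upper bound for $\tilde\eta$ shows that the constant is $\le0$; the means over $|z|<\epsilon$ show that it is $\ge0$. So $\tilde\eta=\eta$. $\square$

From now on the subsequence is chosen so that Lemma 1 holds for $h_1$ and $h_2$, also with convergence a.e.

**Lemma 2.** (a) Let $F,G\not\equiv0$ be entire with $F/G$ entire. If $\log|F(r_kz)|/B_k$ is locally uniformly bounded above and $\log|G(r_kz)|/B_k$ is bounded in $L^1_{loc}$, then $\log|(F/G)(r_kz)|/B_k$ is locally uniformly bounded above.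

(b) Let $T\not\equiv0$ be entire, with $t_k=\log|T(r_kz)|/B_k$ locally uniformly bounded above. Then a subsequence converges to a subharmonic $t$ with $\sup_{|z|\le1}t\ge0$. If $t\le0$ in $\mathbb C$, then $t\equiv0$.

*Proof.* (a) The subharmonic function $\log|(F/G)(r_kz)|/B_k$ is at most its mean over the unit disc about $z$, which is the mean of $\log|F(r_k\cdot)|/B_k$ minus that of $\log|G(r_k\cdot)|/B_k$. The first is bounded above and the second is bounded, uniformly in $k$ and locally in $z$.

(b) By the maximum principle $M(r,T)\ge M(1,T)>0$ for $r\ge1$, so $\sup_{|z|\le1}t_k\ge-o(1)$. Now (T1) gives $t$ and $\sup_{|z|\le1}t\ge0$. If $t\le0$, then $t$ is constant by Liouville's theorem for subharmonic functions bounded above, and the constant is $\geq 0$, hence $0$. $\square$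

Lemma 2(b) is our machine for contradictions: an entire function $T\not\equiv0$ cannot have a limit that is $\le0$ everywhere and $<0$ somewhere.

## 6. The quotient $\big(f(\omega z)f(\omega^{-1}z)-1\big)/h$: no angle above $2\pi/5$

In Section 1 we assumed that $f$ is real on the real axis. In general put $f^*(z)=\overline{f(\bar z)}$. Since $f=c_0z^p\prod(1-z/a_n)$ with $a_n>0$, we have $f^*=\kappa f$ with $|\kappa|=1$. Put
$$P(z)=\kappa f(\omega z)f(\omega^{-1}z)-1.\tag{4}$$
$P\not\equiv0$, because at a zero of $f(\omega z)$ the value is $-1$.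

**Step 5: $h_1$ and $h_2$ divide $P$.** This step finds the forced zeros of $P$. Let $f-1$ have a zero of order $m$ at $\omega b$, $b>0$. Then $f(\omega z)-1$ vanishes to order $m$ at $b$, and so does $f^*(\omega^{-1}z)-1=\overline{f(\omega\bar z)-1}$. Since $\kappa f(\omega^{-1}z)=f^*(\omega^{-1}z)$,
$$P=f(\omega z)f^*(\omega^{-1}z)-1=(f(\omega z)-1)f^*(\omega^{-1}z)+(f^*(\omega^{-1}z)-1)$$
vanishes at $b$ to order $\ge m$. For 1-points on $L_{-1}$ use in the same way $P=f^*(\omega z)f(\omega^{-1}z)-1$ and $f^*(\omega z)-1=\overline{f(\omega^{-1}\bar z)-1}$. So $P/h_1$ and $P/h_2$ are entire.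

If $\kappa\ne1$, then $h_1,h_2$ have no common zero: at a common zero $b$ we would have $f(\omega b)=f(\omega^{-1}b)=1$ and $P(b)=\kappa-1\ne0$, while $P(b)=0$. So for $\kappa\ne1$ even $P/(h_1h_2)$ is entire.

*Example.* For the quadratic, with $c=\cos\alpha$ and $\kappa=1$: $f(\omega z)f(\omega^{-1}z)=z^2(4c^2-4c^2z+z^2)$, and $P=z^4-4c^2z^3+4c^2z^2-1=(1-z)\cdot\big(-(z^3+(1-4c^2)z^2+z+1)\big)$, which is divisible by $h=1-z$.

**Step 6: the growth of the quotients.** We compare $P$, whose size comes from (2), with the products, whose size comes from Lemma 1.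

In $\overline D$ write $\theta=\pi-|\varphi|\in[0,\beta]$. By evenness of the cosine (this also covers the case that a rotation crosses the negative axis),
$$u(\omega z)+u(\omega^{-1}z)=r^\rho[\cos\rho(\theta+\alpha)+\cos\rho(\theta-\alpha)]=2C\,r^\rho\cos\rho\theta\ge0.\tag{5}$$
For $|\varphi|\le\alpha$ we have $u(\omega z)=r^\rho\cos\rho(\beta-\varphi)=r^\rho\sin\rho\varphi$ and $u(\omega^{-1}z)=r^\rho\cos\rho(\beta+\varphi)=-r^\rho\sin\rho\varphi$, so the sum is $0$. By (T3), $\limsup\log|P(r_kz)|/B_k\le(u(\omega z)+u(\omega^{-1}z))^+$ a.e.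

Let $T=P/h_1$ and $\nu=1$ or, if $\kappa\ne1$, $T=P/(h_1h_2)$ and $\nu=2$. By (1), $\log|P(r_kz)|/B_k$ is locally uniformly bounded above; by Lemma 1 the denominators are bounded in $L^1_{loc}$. So Lemma 2 gives a limit $t$ of $\log|T(r_kz)|/B_k$. By Lemma 1 and (T2), $t\le(u(\omega z)+u(\omega^{-1}z))^+-\nu\eta$ everywhere, since the right side is continuous. In $\overline{S_0}$,
$$-\eta=-ar^\rho\cos\big(\tfrac\pi2+\delta-\rho|\varphi|\big)=ar^\rho\sin\rho(\alpha-|\varphi|).$$
Hence
$$t\le(2C-\nu a)r^\rho\cos\rho(\pi-|\varphi|)\ \text{ in }\overline D,\qquad t\le\nu a\,r^\rho\sin\rho(\alpha-|\varphi|)\ \text{ in }\overline{S_0}.$$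
Both bounds vanish on $L_{\pm1}$. The sector $S_0$ has opening $2\alpha<\pi$, and in it $t\le\nu ar^\rho$ with $\rho<1<\pi/(2\alpha)$. By (T4), $t\le0$ in $S_0$. So
$$t\le(2C-\nu a)r^\rho\cos\rho(\pi-|\varphi|)\ \text{ in }\overline D,\qquad t\le0\ \text{ in }\overline{S_0}.\tag{6}$$

**Step 7: $f$ is real if $\alpha>\pi/3$.** We show that the zeros on two different products would be too many. If $\kappa\ne1$, take $\nu=2$. Then $2C-2a=(2C^2-1)/C<0$, as $\delta>\pi/4$. So by (6) $t\le0$ in $\mathbb C$ and $t<0$ in $D$, against Lemma 2(b). Hence $\kappa=1$ and $f=f^*$.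

**Step 8: $\alpha>2\pi/5$ is impossible.** This is the count of Section 1 made rigorous. Take $\nu=1$. Then $2C-a=a(4C^2-1)<0$, as $\delta>\pi/3$. Again $t\le0$ in $\mathbb C$ and $t<0$ in $D$, against Lemma 2(b).

## 7. A second quotient for $\pi/3<\alpha\le2\pi/5$

Now $\pi/4<\delta\le\pi/3$. By Step 7, $f=f^*$, so the 1-points are symmetric with multiplicity, $h_1=h_2=:h$, and
$$1-f(z)=c'z^qh(\omega z)h(\omega^{-1}z),\qquad P(z)=f(\omega z)f(\omega^{-1}z)-1=h(z)T_3(z),\tag{7}$$
with $T_3$ entire, $T_3\not\equiv0$. Put $c_3=4C^2-1\in[0,1)$. Since $2C-a=ac_3$, (6) with $\nu=1$ says that the limit $t_3$ of $\log|T_3(r_kz)|/B_k$ satisfies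
$$t_3\le ac_3r^\rho\cos\rho(\pi-|\varphi|)\ \text{ for }\alpha\le|\varphi|\le\pi,\qquad t_3\le0\ \text{ for }|\varphi|\le\alpha.\tag{8}$$

Here the growth count of Section 6 stops: now $ac_3\ge0$, so (8) is no contradiction. Take $\alpha=3\pi/8$: then $\delta=3\pi/10$, $2C\approx1.176$, $a\approx0.851$. The function $P$ has room for the zeros of $h$ and for a further factor $T_3$ of size about $0.325$ on the negative axis.

What gets us further is to treat $T_3$ as we treated $f$: multiply two rotated copies and look for forced zeros. By (7), $P(\omega z)P(\omega^{-1}z)$ contains the factor $h(\omega z)h(\omega^{-1}z)$, which is $1-f(z)$ up to $c'z^q$. So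
$$\frac{T_3(\omega z)T_3(\omega^{-1}z)}{c'z^q}=\frac{P(\omega z)P(\omega^{-1}z)}{1-f(z)}.$$
At a zero of $f$ we have $P(\omega z)=f(\omega^2z)f(z)-1=-1$ and likewise $P(\omega^{-1}z)=-1$, so the quotient equals $1$. Hence $1-T_3(\omega z)T_3(\omega^{-1}z)/(c'z^q)$ has zeros at the zeros of $f$. But for $\alpha=3\pi/8$ the product of the two copies of $T_3$ grows at most like $c_3\approx0.382$ on the negative axis, while $f$ grows like $1$. There is one escape: the function could vanish identically. We shall see that then $\alpha=2\pi/5$.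

**Step 9: the identity.** This step computes the quotient by $f$ explicitly. Write $f_j(z)=f(\omega^jz)$ and define
$$T_4=f_2f_{-2}-\frac{(1-f_2)(1-f_{-2})}{1-f_0}.$$
*$T_4$ is entire.* If $1-f$ has a zero of order $m$ at $\omega b$, then by symmetry $\omega^{-1}b$ is a 1-point of the same order, so $1-f_{-2}(z)=1-f(\omega^{-2}z)$ vanishes to order $m$ at $z=\omega b$. Likewise $1-f_2$ vanishes to order $m$ at $\omega^{-1}b$ if $1-f$ does. At $0$ the numerator vanishes to order $2q\ge q$.

*Identity.* From $P(\omega z)=f_0f_2-1$ and $P(\omega^{-1}z)=f_0f_{-2}-1$,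
$$P(\omega z)P(\omega^{-1}z)-(1-f_0)=f_0\,(f_0f_2f_{-2}-f_2-f_{-2}+1)=-f_0(1-f_0)T_4;$$
for the last equality, expand $(1-f_0)T_4=(1-f_0)f_2f_{-2}-(1-f_2)(1-f_{-2})=-f_0f_2f_{-2}-1+f_2+f_{-2}$. Dividing by $1-f_0=c'z^qh(\omega z)h(\omega^{-1}z)$ and using (7), we get
$$f(z)\,T_4(z)=1-\frac{T_3(\omega z)T_3(\omega^{-1}z)}{c'z^q}.\tag{9}$$

**Step 10: $T_4\equiv0$.** We show that otherwise the limit of $T_4$ is $\le0$ everywhere and $<0$ somewhere. Suppose $T_4\not\equiv0$.

*Existence of the limit.* On each circle $|z|=R$, the right side of (9) at $r_kz$ has logarithm at most $O(B_k)$, uniformly, because $q\log r_k=o(B_k)$ and $\log|T_3(r_kz)|/B_k$ is locally bounded above. By the maximum principle $\log|(fT_4)(r_kz)|/B_k$ is bounded above on discs. As $u_k$ is bounded in $L^1_{loc}$, Lemma 2 gives a limit $t_4$ of $\log|T_4(r_kz)|/B_k$. By (9) and (T3), with $X_k=T_3(\omega r_kz)T_3(\omega^{-1}r_kz)/(c'(r_kz)^q)$,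
$$t_4\le\big(t_3(\omega z)+t_3(\omega^{-1}z)\big)^+-u(z)\quad\text{a.e.}\tag{10}$$
We now bound the right side. All bounds are symmetric under $\varphi\mapsto-\varphi$, so let $0\le\varphi\le\pi$.

*Region I: $2\alpha\le\varphi\le\pi$.* Here $\varphi-\alpha$ and $\varphi+\alpha$ lie in $[\alpha,2\pi-\alpha]$, so by (8) the sum in (10) is at most
$$ac_3r^\rho[\cos\rho(\pi-\varphi+\alpha)+\cos\rho(\pi-\varphi-\alpha)]=2aCc_3r^\rho\cos\rho(\pi-\varphi)=c_3r^\rho\cos\rho(\pi-\varphi).$$
This is $\ge0$, because $0\le\pi-\varphi\le\pi-2\alpha<\beta$; in fact the cosine is positive. Hence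
$$t_4\le(c_3-1)\,r^\rho\cos\rho(\pi-\varphi)<0\qquad(r>0),\tag{11}$$
as $c_3-1=4C^2-2<0$.

*Region II: $0\le\varphi\le2\alpha$.* Put $x=\rho\varphi\in[0,2\delta]$. Here $\varphi-\alpha\in[-\alpha,\alpha]$, so $t_3(\omega^{-1}z)\le0$. Also $\varphi+\alpha\in[\alpha,3\alpha]\subset[\alpha,2\pi-\alpha]$, so $t_3(\omega z)\le ac_3r^\rho\cos\rho(\beta-\varphi)=ac_3r^\rho\sin x$, and $\sin x\ge0$ because $2\delta\le2\pi/3$. Moreover $u=r^\rho\cos(\frac\pi2+\delta-x)=-r^\rho\sin(\delta-x)$. Since $1=2aC$,
$$t_4\le r^\rho\big[ac_3\sin x+\sin(\delta-x)\big]=ar^\rho\big[(4C^2-1)\sin x+2C\sin\delta\cos x-2C^2\sin x\big]=ar^\rho\sin(2\delta+x),\tag{12}$$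
by $2C^2-1=\cos2\delta$ and $2C\sin\delta=\sin2\delta$.

*The bounds hold everywhere.* At $\varphi=2\alpha$ the bound (11) is $2\cos2\delta\cos(\frac\pi2-\delta)\,r^\rho=2\cos2\delta\sin\delta\,r^\rho$, and the bound (12) is $\frac{\sin4\delta}{2\cos\delta}r^\rho=2\cos2\delta\sin\delta\,r^\rho$. They agree, so together they form a continuous function on $\mathbb C$, and by (T2) the bounds hold at every point.

*The remaining sector.* Put $x_0=\pi-2\delta$. As $\delta>\pi/4$, $x_0<\pi/2<2\delta$. For $x_0\le x\le2\delta$ we have $\pi\le2\delta+x\le4\delta\le4\pi/3$, so $t_4\le0$ there. In the sector $|\varphi|<x_0/\rho$ we have $t_4\le0$ on the boundary and $t_4\le ar^\rho$ inside; its opening $2x_0/\rho$ is less than $\pi/\rho$, so (T4) gives $t_4\le0$ inside.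

Altogether $t_4\le0$ in $\mathbb C$ and $t_4<0$ in Region I off the origin, against Lemma 2(b). So $T_4\equiv0$. The hypothesis $\alpha>\pi/3$ entered this step twice: in $c_3<1$ and in $x_0<\pi/2$.

**Step 11: $T_3$ is a monomial, and $\alpha=2\pi/5$.** Here we use up the escape. By (9), $T_3(\omega z)T_3(\omega^{-1}z)=c'z^q$, so $T_3$ has no zeros except possibly at $0$. Thus $P$ and $h$ have the same zeros off $0$, with multiplicity. $P$ has order $\le\rho<1$, so by Hadamard's theorem it is a constant times a power of $z$ times the genus $0$ product over these zeros, which is $h$. Hence $T_3=dz^m$, and the relation gives $2m=q$, $d^2=c'$: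
$$T_3(z)=d\,z^{q/2},\qquad d^2=c',\quad q\text{ even}.\tag{13}$$
So $f(\omega z)f(\omega^{-1}z)-1=dz^{q/2}h(z)$. Evaluate both sides at $r_kz$, take $\log|\cdot|/B_k$ and pass to a.e. limits in $D$. By (5) the sum $u(\omega z)+u(\omega^{-1}z)=2Cr^\rho\cos\rho(\pi-|\varphi|)$ is positive there, so by (T3) the left side has this limit. The right side has the limit $\eta=ar^\rho\cos\rho(\pi-|\varphi|)$, by Lemma 1. So $2C=a=1/(2C)$, $C=\frac12$, $\delta=\pi/3$ and $\alpha=2\pi/5$.

With Step 8 this proves Theorem A: no $\alpha\in(\pi/3,2\pi/5)\cup(2\pi/5,\pi/2)$ occurs. With the known facts and Theorem 1, the set of angles that occur is $(0,\pi/3]\cup\{2\pi/5\}$. $\blacksquare$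

## 8. The exceptional angle: a recurrence of period five and uniqueness

Let $\alpha=2\pi/5$, so $\omega^5=1$ and $\rho=5/6$. Section 7 applies, in particular (13). We prove Theorem B.

**Step 12: the functional equation.** We show that $P$ is $-f$. Put $g=-dz^{q/2}h$. By Step 11 and (7),
$$f(\omega z)f(\omega^{-1}z)=1-g(z),\qquad g(\omega z)g(\omega^{-1}z)=d^2z^qh(\omega z)h(\omega^{-1}z)=1-f(z).$$
Let
$$x_0=f(z),\ x_1=g(\omega z),\ x_2=f(\omega^2z),\ x_3=g(\omega^3z),\ x_4=f(\omega^4z),\ x_5=g(\omega^5z)=g(z).$$
Then $x_{n-1}x_{n+1}=1-x_n$ for $1\le n\le4$, and these functions are non-constant, so we may divide by them, and by $1-x_1$. Successively,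
$$x_2=\frac{1-x_1}{x_0},\qquad x_3=\frac{1-x_2}{x_1}=\frac{x_0+x_1-1}{x_0x_1},$$
$$x_4=\frac{1-x_3}{x_2}=\frac{(1-x_0)(1-x_1)}{x_0x_1}\cdot\frac{x_0}{1-x_1}=\frac{1-x_0}{x_1},\qquad x_5=\frac{1-x_4}{x_3}=\frac{x_0+x_1-1}{x_1}\cdot\frac{x_0x_1}{x_0+x_1-1}=x_0 .$$
In the last quotient $x_0+x_1-1\not\equiv0$, because $x_3\not\equiv0$. Hence $g=f$ and
$$f(\omega z)f(\omega^{-1}z)=1-f(z).\tag{14}$$

**Step 13: the value $f(0)$.** We pick the right root of a quadratic. By (14), $f(0)^2+f(0)=1$, so $f(0)\ne0$ and $f(-t)=f(0)\prod(1+t/a_n)$. So for $t\ge0$ the value $f(-t)$ has the sign of $f(0)$, and $|f(-t)|\to\infty$ as $t\to+\infty$. As $f$ is real, $1-f(-t)=f(-\omega t)f(-\omega^{-1}t)=|f(-\omega t)|^2\ge0$. So $f(-t)\to-\infty$ and $f(0)<0$. That is, $f(0)=-(1+\sqrt5)/2$, and $f(-t)\le f(0)<-1$ for $t\ge0$.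

**Step 14: (14) as an equation in a strip.** For uniqueness we pass to logarithmic coordinates. Let $U(x+i\theta)=\log|f(-e^{x+i\theta})|$. It is harmonic in $|\theta|<\pi$, even in $\theta$, and non-increasing in $|\theta|$ for $|\theta|\le\pi$, since each factor $|1+e^{x+i\theta}/a_n|$ is. For real $x$ we have $U(x)>0$ and $f(-e^x)=-e^{U(x)}$, and (14) at $z=-e^x$ reads
$$2U(x+i\alpha)=\log(1+e^{U(x)}),\quad\text{i.e.}\quad2U(x+i\alpha)-U(x)=V(x):=\log(1+e^{-U(x)})\in(0,\log2).\tag{15}$$
For $|\theta|\le\alpha$ we get $0<U(x+i\alpha)\le U(x+i\theta)\le U(x)$. Also $U(x)$ is bounded as $x\to-\infty$, and $U(x)=O(e^{Kx})$ as $x\to\infty$ for some $K\in(\frac56,1)$.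

**Step 15: removing the bounded term $V$.** We find a bounded solution $W$ of $2W(x+i\alpha)-W(x)=V(x)$. Let $k>0$, $\int k=1$, be the midline Poisson kernel of the strip $|\theta|<\alpha$ for boundary data equal on both sides: the bounded harmonic function with boundary values $w$ on both sides has the values $k*w$ on the real line. Put
$$w=\frac12\sum_{n\ge0}2^{-n}k^{*n}*V .$$
The series converges uniformly, $w$ is bounded and continuous, and $2w-k*w=\sum_{n\ge0}2^{-n}k^{*n}*V-\sum_{n\ge1}2^{-n}k^{*n}*V=V$. Let $W$ be the bounded harmonic function in the strip with boundary values $w$ on both sides. Then $2W(x+i\alpha)-W(x)=V(x)$. So $\mathcal D=U-W$ is even in $\theta$, continuous on the closed strip, $|\mathcal D|\le C_4e^{K\max(x,0)}$, and $2\mathcal D(x+i\alpha)=\mathcal D(x)$.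

**Step 16: solving the homogeneous equation.** We show $\mathcal D=Ae^{\rho x}\cos\rho\theta$. Let $\Delta$ be holomorphic in $|\operatorname{Im}\zeta|<\alpha$ with $\operatorname{Re}\Delta=\mathcal D$ and $\Delta$ real on $\mathbb R$. This is possible: $\mathcal D$ is even in $\theta$, so $\partial_\theta\mathcal D=0$ on $\mathbb R$, and the conjugate function is constant on $\mathbb R$. Then $\overline{\Delta(\bar\zeta)}=\Delta(\zeta)$.

The function $G(\zeta)=\Delta(\zeta+i\alpha)-\frac12\Delta(\zeta)$, $-\alpha<\operatorname{Im}\zeta<0$, has real part tending to $\mathcal D(x+i\alpha)-\frac12\mathcal D(x)=0$ at $\mathbb R$. By Schwarz reflection it extends to $|\operatorname{Im}\zeta|<\alpha$ with $G(\zeta)=-\overline{G(\bar\zeta)}$. For $0<\operatorname{Im}\zeta<\alpha$ we have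
$$-\overline{G(\bar\zeta)}=-\Delta(\zeta-i\alpha)+\tfrac12\Delta(\zeta).$$
So $\Delta(\zeta+i\alpha)=G(\zeta)+\frac12\Delta(\zeta)$ extends $\Delta$ holomorphically across the line $\operatorname{Im}=\alpha$, up to $\operatorname{Im}<2\alpha$, with
$$\Delta(\zeta+i\alpha)=\Delta(\zeta)-\Delta(\zeta-i\alpha)\tag{16}$$
for $0<\operatorname{Im}\zeta<\alpha$. Now the right side of (16) is holomorphic for $0<\operatorname{Im}\zeta<2\alpha$ and extends $\Delta$ up to $\operatorname{Im}<3\alpha$, and so on upwards; reading (16) as $\Delta(\zeta-i\alpha)=\Delta(\zeta)-\Delta(\zeta+i\alpha)$ we extend downwards. So $\Delta$ becomes entire and satisfies (16) everywhere. Then $\Delta(\zeta+2i\alpha)=\Delta(\zeta+i\alpha)-\Delta(\zeta)=-\Delta(\zeta-i\alpha)$, that is, $\Delta(\zeta+3i\alpha)=-\Delta(\zeta)$, and $6i\alpha$ is a period. By (16), used finitely often, and by periodicity, $|\operatorname{Re}\Delta|\le C_5e^{K\max(x,0)}$ in $\mathbb C$.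

As $6\alpha=2\pi/\frac56$, we can write $\Delta(\zeta)=\Phi(e^{5\zeta/6})$ with $\Phi$ holomorphic in $\mathbb C\setminus\{0\}$. Since $\operatorname{Re}\Phi$ is bounded near $0$, the singularity is removable. Since $|\operatorname{Re}\Phi(\sigma)|=O(1+|\sigma|^{6K/5})$ with $6K/5<2$, $\Phi$ is affine, by the Borel–Carathéodory inequality. The shift $\zeta\mapsto\zeta+3i\alpha$ multiplies $e^{5\zeta/6}$ by $e^{5i\alpha/2}=e^{i\pi}=-1$, so $\Phi(-\sigma)=-\Phi(\sigma)$ and $\Phi(\sigma)=A\sigma$, with $A$ real because $\Delta$ is real on $\mathbb R$. Thus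
$$U(x+i\theta)=A\,e^{\rho x}\cos\rho\theta+W(x+i\theta),\qquad|\theta|\le\alpha,\quad W\text{ bounded},\tag{17}$$
and $A>0$ because $U(x)\to\infty$ as $x\to\infty$. Replacing $f(z)$ by $f(tz)$ shifts $x$ by $\log t$ and so multiplies $A$ by $t^\rho$.

**Step 17: uniqueness.** We compare two solutions by a contraction. Let $f_1,f_2$ be two such functions, scaled so that $A=1$ for both, with corresponding $U_1,U_2$. By (17), $D_*=U_1-U_2$ is bounded and harmonic in the strip, continuous on its closure, and even in $\theta$. Let $m=\sup_x|D_*(x+i\alpha)|<\infty$. By (15), and since $y\mapsto\log(1+e^y)$ is 1-Lipschitz,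
$$2|D_*(x+i\alpha)|\le|D_*(x)|\le m,$$
the last step by the maximum principle for bounded harmonic functions in a strip. So $2m\le m$, $m=0$, and $D_*\equiv0$ in the strip. Thus $|f_1|=|f_2|$ on an open set, so $f_1/f_2$ is constant there and $f_1$ is a constant multiple of $f_2$, with a constant of modulus $1$. Both functions are negative on the negative axis, so $f_1=f_2$. $\blacksquare$
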